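\title{Hereditarily normal homogeneous compacta have cardinality $\mathfrak{c}$}

\begin{abstract}
We prove in ZFC that every infinite homogeneous compact Hausdorff space all of
whose subspaces are normal has cardinality $\mathfrak c=2^{\aleph_0}$. This
answers a question of van Mill. If $2^{\aleph_0}<2^{\aleph_1}$, such a space is
first countable. Let $\kappa$ be the least cardinal with $2^\kappa>\mathfrak c$.
The main step is that in a hereditarily normal compact space no nowhere dense
closed $G_\delta$ contains a discrete subspace of size $\kappa$; it rests on a
guessing principle of weak diamond type that holds at $\kappa$ in ZFC. We also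
prove a sharp version for locally compact spaces and a version that does not
assume homogeneity.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, \emph{space} means Hausdorff space and \emph{compactum} means
infinite compact space. A space $X$ is \emph{homogeneous} if for all $x,y\in X$
there is a homeomorphism $h\colon X\to X$ with $h(x)=y$. It is $T_5$, or
\emph{hereditarily normal}, if every subspace of $X$ is normal. We write
$\mathfrak c=2^{\aleph_0}$. All proofs are in ZFC.

The \emph{character} $\chi(x,X)$ of a point $x$ is the least size of a local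
base at $x$, and $\chi(X)=\omega+\sup_{x\in X}\chi(x,X)$; the space is
\emph{first countable} if $\chi(X)=\omega$. Two theorems tie the size of a
compact space to its character. Arhangel'ski\u{\i}'s theorem says that
$|X|\le 2^{\chi(X)}$ for every compact $X$. The \v{C}ech--Posp\'{\i}\v{s}il
theorem says that if $X$ is a nonempty compact space, $\lambda$ is an infinite
cardinal and $\chi(x,X)\ge\lambda$ for all $x\in X$, then $|X|\ge 2^\lambda$.
A point of finite character is isolated, so the case $\lambda=\omega$ says that
a compactum without isolated points has at least $\mathfrak c$ points.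

A homogeneous compactum has no isolated points, since otherwise all of its
points would be isolated and it would be finite. All of its points have the same
character $\chi(X)$, and the two theorems combine to
\begin{equation}\label{eq:size}
|X|=2^{\chi(X)}\qquad\text{for every homogeneous compactum }X.
\end{equation}
Thus $\mathfrak c$ is the least possible size of a homogeneous compactum. It is
attained by the circle and the Cantor set, which are metrizable and therefore
$T_5$. Neither homogeneity nor hereditary normality alone bounds the size of a
compactum, as the next two examples show.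

\begin{example}\label{ex:cube}
For an infinite cardinal $\lambda$ the Cantor cube $\{0,1\}^\lambda$ is a
compact group, hence a homogeneous compactum, of size $2^\lambda$. For
uncountable $\lambda$ it is not $T_5$, and neither is $[0,1]^{\omega_1}$.
Indeed, the compact space $P=(\omega_1+1)\times(\omega+1)$ has a base of
$\omega_1$ clopen sets, and their characteristic functions embed $P$ in
$\{0,1\}^{\omega_1}$, which is a subspace of both cubes. The subspace
$P\setminus\{(\omega_1,\omega)\}$, the \emph{Tychonoff plank}, is not normal.
The sets $A=\{\omega_1\}\times\omega$ and $B=\omega_1\times\{\omega\}$ are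
disjoint and closed in it. An open set $U\supset A$ contains
$(\alpha_n,\omega_1]\times\{n\}$ for suitable $\alpha_n<\omega_1$, and with
$\alpha=\sup_n\alpha_n<\omega_1$ the point $(\alpha+1,\omega)\in B$ is the limit
of the points $(\alpha+1,n)\in U$. So $U$ meets every open set containing $B$.
\end{example}

\begin{example}\label{ex:fort}
For an infinite cardinal $\mu$ let $A(\mu)=\mu\cup\{\infty\}$ be the one-point
compactification of the discrete space of size $\mu$: points of $\mu$ are
isolated and neighborhoods of $\infty$ are cofinite. A subspace of $A(\mu)$ is
compact if it contains $\infty$ and discrete otherwise. So $A(\mu)$ is a $T_5$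
compactum of size $\mu$; it is not homogeneous.
\end{example}

Hereditary normality rules out the large homogeneous spaces of
Example~\ref{ex:cube}, and it does so at the first uncountable exponent. This
suggests that the two properties together leave only the least possible size.
The question is due to van Mill (see \cite{problem}):

\begin{quote}
\emph{Is every $T_5$ homogeneous compactum of cardinality $\mathfrak c$?}
\end{quote}

\noindent It is known that a positive answer is consistent with ZFC. We show
that it is a theorem of ZFC.

\begin{theorem}\label{thm:main}
If $X$ is a $T_5$ homogeneous compactum, then $|X|=\mathfrak c$.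
\end{theorem}

By \eqref{eq:size}, the question asks whether $2^{\chi(X)}=\mathfrak c$. The
relevant threshold is therefore not $\omega_1$ but the cardinal
\[
\kappa=\min\{\lambda: 2^\lambda>\mathfrak c\},
\]
which is fixed for the whole paper. It equals $\omega_1$ exactly when
$2^{\aleph_0}<2^{\aleph_1}$.

\begin{corollary}\label{cor:char}
If $X$ is a $T_5$ homogeneous compactum, then $2^{\chi(X)}=\mathfrak c$, that
is, $\chi(X)<\kappa$. In particular, if $2^{\aleph_0}<2^{\aleph_1}$ (for
example, under the Continuum Hypothesis), then every $T_5$ homogeneous
compactum is first countable.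
\end{corollary}

The proof is local, and it gives the size of locally compact spaces as well.
The \emph{Lindel\"of number} $L(X)$ is the least infinite cardinal $\lambda$
such that every open cover of $X$ has a subcover of size at most $\lambda$.

\begin{theorem}\label{thm:local}
Let $X$ be a non-discrete locally compact homogeneous $T_5$ space. Then every
compact subset of $X$ has size at most $\mathfrak c$,
$2^{\chi(X)}=\mathfrak c$, and $|X|=\mathfrak c\cdot L(X)$. Every cardinal
$\mu\ge\mathfrak c$ occurs as $|X|$ for such a space $X$.
\end{theorem}

In the excluded case of an infinite discrete space, $|X|=L(X)$.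

A large part of the argument uses only one consequence of homogeneity, and we
record what it gives. We write $\overline A$ for the closure of $A$. The
\emph{density} $d(X)$ is the least size of a dense subset of $X$. A sequence
$\langle x_\alpha:\alpha<\lambda\rangle$ in $X$ is \emph{free} if
\[
\overline{\{x_\alpha:\alpha<\beta\}}\cap\overline{\{x_\alpha:\alpha\ge\beta\}}
=\emptyset\qquad\text{for all }\beta<\lambda .
\]
The space $X$ is \emph{countably tight} if every point in the closure of a set
$Y\subset X$ is in the closure of a countable subset of $Y$. A closed set is
\emph{nowhere dense} if its interior is empty.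

\begin{theorem}\label{thm:cover}
Let $X$ be a compact $T_5$ space that is covered by its nowhere dense closed
$G_\delta$ subsets. Then $X$ has no free sequence of length $\kappa$, $X$ is
covered by at most $\mathfrak c$ nowhere dense closed $G_\delta$ sets, and
$d(X)\le\mathfrak c$. In particular, if $2^{\aleph_0}<2^{\aleph_1}$, then $X$ is
countably tight.
\end{theorem}

The proof runs as follows. Section~\ref{sec:discrete} contains the main step: in
a compact $T_5$ space, a nowhere dense closed $G_\delta$ has no discrete
subspace of size $\kappa$. By a partition argument
(Section~\ref{sec:density}), such a $G_\delta$ has density at most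
$\mathfrak c$. Section~\ref{sec:cover} passes from the pieces to the whole: if
these sets cover $X$, then $\mathfrak c$ of them do, and $d(X)\le\mathfrak c$.
Homogeneity enters only in Section~\ref{sec:homog}. There a theorem of
\v{S}apirovski\u{\i} shows that the covering hypothesis holds, and it provides a
countable family of open sets with which each point of $X$ is coded by an
$\omega$-sequence from a dense set, so that
$|X|\le\mathfrak c^{\omega}=\mathfrak c$.

\section{Tools}\label{sec:tools}

\subsection{The cardinal $\kappa$}
For an ordinal $\beta$ and a set $S$, let ${}^\beta S$ be the set of functions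
from $\beta$ to $S$, and let ${}^{<\kappa}S=\bigcup_{\beta<\kappa}{}^\beta S$.

\begin{lemma}\label{lem:kappa}
The cardinal $\kappa$ is regular, $\omega<\kappa\le\mathfrak c$, and
$|{}^{<\kappa}\mathfrak c|=\mathfrak c$.
\end{lemma}

\begin{proof}
Since $2^\omega=\mathfrak c<2^{\mathfrak c}$, we have
$\omega<\kappa\le\mathfrak c$. For infinite $\lambda<\kappa$ we have
$\mathfrak c^\lambda=2^{\omega\cdot\lambda}=2^\lambda=\mathfrak c$, so
${}^{<\kappa}\mathfrak c$ is a union of $\kappa\le\mathfrak c$ sets of size at
most $\mathfrak c$. If $\kappa$ were the supremum of cardinals
$\kappa_i<\kappa$ ($i<\mu$) with $\omega\le\mu<\kappa$, then a subset of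
$\kappa$ would be determined by its traces on the $\kappa_i$, and
$2^\kappa\le\prod_{i<\mu}2^{\kappa_i}\le\mathfrak c^\mu=\mathfrak c$, contrary
to the definition of $\kappa$.
\end{proof}

\subsection{Elementary submodels}
Two closing-off arguments below are organized by elementary submodels. For a
regular cardinal $\theta$ let $\mathbf H_\theta$ be the set of all sets whose
transitive closure has size less than $\theta$. Given a set $a$, we take
$\theta$ so large that $\mathbf H_\theta$ contains $a$, $\mathfrak c^+$ and all
objects built from them that occur in the argument (subsets, families of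
subsets, sequences of these). Notions such as the closure of a set then mean the
same in $\mathbf H_\theta$ as in the universe. A set $M\subset\mathbf H_\theta$
is an \emph{elementary submodel} if each first-order statement with parameters
from $M$ holds in $(M,\in)$ exactly when it holds in $(\mathbf H_\theta,\in)$.
We use this only through two consequences.
\begin{itemize}
\item[(E1)] A set that is defined in $\mathbf H_\theta$ by a formula with
parameters from $M$ is an element of $M$.
\item[(E2)] If $b\in M$ and $b\ne\emptyset$, then $b\cap M\neq\emptyset$.
\end{itemize}
Call an elementary submodel $M$ \emph{good for $a$} if $a\in M$,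
$\mathfrak c\subset M$, $|M|=\mathfrak c$, and
\begin{itemize}
\item[(E3)] every sequence of length less than $\kappa$ of elements of $M$ is an
element of $M$.
\end{itemize}
By (E1) and (E3), every subset of $M$ of size less than $\kappa$ is an element
of $M$, being the range of such a sequence.

\begin{lemma}\label{lem:good}
For every set $a$ there is a model that is good for $a$.
\end{lemma}

\begin{proof}
By the L\"owenheim--Skolem theorem, every subset of $\mathbf H_\theta$ of size
$\mathfrak c$ lies in an elementary submodel of size $\mathfrak c$, and the
union of a chain of elementary submodels is an elementary submodel. Build a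
chain $\langle M_i:i<\kappa\rangle$ of elementary submodels of size
$\mathfrak c$ with $\mathfrak c\cup\{a\}\subset M_0$, with
$M_i\cup{}^{<\kappa}M_i\subset M_{i+1}$, which is possible because
$|{}^{<\kappa}M_i|=\mathfrak c$, and with unions at limits. Let
$M=\bigcup_{i<\kappa}M_i$. Then $|M|=\mathfrak c$. As $\kappa$ is regular, a
sequence of length less than $\kappa$ in $M$ has its values in some $M_i$, so it
is an element of $M_{i+1}$.
\end{proof}

\subsection{Topological facts}
Compact spaces are normal, and in a normal space a closed $G_\delta$ set is the
zero set of a continuous function into $[0,1]$. If $X$ is locally compact,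
$H\subset X$ is compact and $G\supset H$ is open, then there is an open $U$ with
compact closure and $H\subset U\subset\overline U\subset G$. Applying this
repeatedly, we can write every compact $G_\delta$ set $H$ in a locally compact
space as
\begin{equation}\label{eq:nested}
H=\bigcap_{n<\omega}U_n=\bigcap_{n<\omega}\overline{U_n},\qquad
U_n\text{ open},\quad\overline{U_{n+1}}\subset U_n .
\end{equation}

\begin{lemma}\label{lem:image}
A continuous Hausdorff image of a compact $T_5$ space is $T_5$.
\end{lemma}

\begin{proof}
Let $f\colon X\to Q$ be continuous and onto, and let $B\subset Q$. The map $f$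
is closed because $X$ is compact. Its restriction $f^{-1}(B)\to B$ is also
closed, since $f(C\cap f^{-1}(B))=f(C)\cap B$ for closed $C\subset X$. The space
$f^{-1}(B)$ is normal, and closed continuous surjections preserve normality
\cite[1.5.20]{engelking}.
\end{proof}

Hereditary normality will be applied to discrete subspaces, which need not be
closed. They become closed after their accumulation points are removed.

\begin{lemma}\label{lem:Z}
Let $D$ be a discrete subspace of a space $X$ and let
$Z=X\setminus(\overline D\setminus D)$. Then $Z$ is open in $X$ and every subset
of $D$ is closed in $Z$. Every open set $U$ that meets $D$ in exactly one point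
is contained in $Z$.
\end{lemma}

\begin{proof}
If $U$ is open and $U\cap D=\{x\}$, then
$U\cap\overline D\subset\overline{U\cap D}=\{x\}$, so $U\subset Z$. Every point
of $D$ has such a neighborhood, and $Z=D\cup(X\setminus\overline D)$, so $Z$ is
open. For $A\subset D$ we have
$\overline A\cap Z\subset\overline D\cap Z=D$, and $\overline A\cap D=A$ because
$D$ is discrete.
\end{proof}

\section{Discrete sets in nowhere dense $G_\delta$ sets}\label{sec:discrete}

The goal of this section is the following statement.

\begin{proposition}\label{prop:key}
Let $X$ be a compact $T_5$ space and $H\subset X$ a nowhere dense closed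
$G_\delta$. Then $H$ has no discrete subspace of size $\kappa$.
\end{proposition}

Call a set $D\subset X$ \emph{separated} if there are pairwise disjoint open
sets $U_x\ni x$ ($x\in D$). A separated set is discrete. The proposition comes
from two facts that pull in opposite directions: inside $H$ separated sets are
countable (Lemma~\ref{lem:countable}), while in a $T_5$ space a discrete set of
size $\kappa$ contains a separated set of size $\kappa$, provided that its
points have character at most $\mathfrak c$ (Lemma~\ref{lem:separate}).

\subsection{Separated subsets of $H$ are countable}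

\begin{lemma}\label{lem:countable}
Let $X$ be a compact $T_5$ space and $H\subset X$ a nowhere dense closed
$G_\delta$. Then every separated subset of $H$ is countable.
\end{lemma}

\begin{proof}
Let $D\subset H$ be separated by $U_x$ ($x\in D$). The plan is to shrink the
$U_x$ so that they accumulate only in $H$; then each compact set disjoint from
$H$ meets only finitely many of them.

Let $Z$ be as in Lemma~\ref{lem:Z} and $U=\bigcup_{x\in D}U_x$. Then $D$ is
closed in $Z$ and $D\subset U\subset Z$. As $Z$ is normal and open in $X$, there
is an open set $O$ with $D\subset O\subset\overline O\cap Z\subset U$. Since $H$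
is a $G_\delta$, we can write $X\setminus H=\bigcup_nK_n$ with $K_n$ closed,
hence compact. Since $H$ is closed, $\overline D\setminus D\subset H$, so
$K_n\subset Z$.

Each $K_n$ meets only finitely many of the sets $U_x\cap O$. Otherwise pick
$y_x\in K_n\cap U_x\cap O$ for infinitely many $x$. These points are distinct,
so they have an accumulation point $z\in K_n$. Then
$z\in\overline O\cap Z\subset U$, so $z\in U_{x}$ for some $x\in D$. But the
neighborhood $U_x$ of $z$ contains at most one of the chosen points, which is
impossible for an accumulation point.

Thus $X\setminus H$ meets only countably many of the sets $U_x\cap O$. Each of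
them is open and contains $x$, and $H$ has empty interior, so each of them meets
$X\setminus H$. Hence $D$ is countable.
\end{proof}

\subsection{The separable case}
To see how $\kappa$ arises, take a $T_5$ space $X$ with a countable dense set
$E$. Separated sets are then countable for a trivial reason, and the bound on
discrete sets follows by counting.

\begin{example}\label{ex:separable}
Let $D=\{x_\alpha:\alpha<\lambda\}$ be a discrete subspace of $X$, enumerated
without repetition. For $A\subset\lambda$ the sets $\{x_\alpha:\alpha\in A\}$
and $\{x_\alpha:\alpha\notin A\}$ are disjoint and closed in the normal open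
subspace $Z$ of Lemma~\ref{lem:Z}, so they lie in disjoint open sets $O_A$ and
$O'_A$. The set $O_A\cap E$ determines $A$: if $\beta\in A$, then
$x_\beta\in O_A\subset\overline{O_A\cap E}$, and if $\beta\notin A$, then $O'_A$
is a neighborhood of $x_\beta$ that misses $O_A\cap E$. Hence
$2^\lambda\le 2^{|E|}\le\mathfrak c$, that is, $\lambda<\kappa$.
\end{example}

In the example, a code of which there are only $\mathfrak c$ instances answers
every question ``is $\beta\in A$?'' by a closure test. Without a countable dense
set the natural code for $O_A$ is a choice of a basic neighborhood of each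
$x_\alpha$. If the points have character at most $\mathfrak c$, this is a
function $f_A\colon\kappa\to\mathfrak c$, and there are
$\mathfrak c^\kappa=2^\kappa$ such functions, as many as there are sets $A$. So
plain counting gives nothing. What remains is the well-ordering: one can test
whether $x_\beta$ is in the closure of the neighborhoods chosen for the
\emph{earlier} points of $A$. For $\beta\notin A$ the test fails. If it
succeeded for all $\beta\in A$ from some point on, then membership of $\beta$ in
$A$ would be computed from the code below $\beta$. The next lemma says that this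
cannot happen for all $A$. So for some $A$ the test fails at many $\beta\in A$,
and these points are separated.

\subsection{A guessing principle at $\kappa$}
The lemma is of weak diamond type, and the argument is in the style of
Devlin--Shelah and Taylor. Weak diamond asks for a stationary set of correct
guesses; we need only an unbounded one.

\begin{lemma}\label{lem:guess}
Let $F\colon{}^{<\kappa}\mathfrak c\to\{0,1\}$. There is
$g\colon\kappa\to\{0,1\}$ such that for every $h\colon\kappa\to\mathfrak c$ the
set $\{\beta<\kappa:F(h{\upharpoonright}\beta)=g(\beta)\}$ is unbounded in
$\kappa$.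
\end{lemma}

\begin{proof}
Suppose not. Applying the failure to $1-g$, we find for every
$g\colon\kappa\to\{0,1\}$ a function $h\colon\kappa\to\mathfrak c$ and an
ordinal $\beta_0<\kappa$ with $F(h{\upharpoonright}\beta)=g(\beta)$ for all
$\beta\ge\beta_0$. So $g$ is computed, on a tail, from initial segments of $h$.
This alone is no contradiction, since $h$ is as complicated as $g$. The idea is
to compute $h$ in the same way from a further function, and so on $\omega$
times; the $\omega$ functions together then compute themselves. For this we
first need to compute functions with values in $\mathfrak c$.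

Fix bijections $b\colon\mathfrak c\to{}^\omega\{0,1\}$ and
$e\colon\mathfrak c\to{}^\omega\mathfrak c$, and let $b_i(\xi)$ and $e_i(\xi)$
be the $i$th coordinates of $b(\xi)$ and $e(\xi)$. For
$s\in{}^{<\kappa}\mathfrak c$ let $F^*(s)\in\mathfrak c$ be defined by
$b_i(F^*(s))=F(e_i\circ s)$ for all $i<\omega$. We claim:
\begin{itemize}
\item[$(*)$] for every $G\colon\kappa\to\mathfrak c$ there are
$h\colon\kappa\to\mathfrak c$ and $\beta_0<\kappa$ with
$F^*(h{\upharpoonright}\beta)=G(\beta)$ for all $\beta\ge\beta_0$.
\end{itemize}
For each $i$ choose $h^i$ and $\beta^i$ with
$F(h^i{\upharpoonright}\beta)=b_i(G(\beta))$ for $\beta\ge\beta^i$. Let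
$h(\alpha)=e^{-1}(\langle h^i(\alpha):i<\omega\rangle)$, so that
$e_i\circ h=h^i$, and let $\beta_0=\sup_i\beta^i$, which is below $\kappa$
because $\kappa$ is regular and uncountable. For $\beta\ge\beta_0$ and all $i$,
\[
b_i(F^*(h{\upharpoonright}\beta))=F(h^i{\upharpoonright}\beta)=b_i(G(\beta)),
\]
and $(*)$ follows.

Given $G\colon\kappa\to\mathfrak c$, put $h_0=G$ and use $(*)$ recursively to
choose $h_{n+1}$ and $\beta_n<\kappa$ with
$h_n(\beta)=F^*(h_{n+1}{\upharpoonright}\beta)$ for all $\beta\ge\beta_n$. Let
$\varepsilon=\sup_n\beta_n<\kappa$. Then
\begin{equation}\label{eq:recursion}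
h_n(\beta)=F^*(h_{n+1}{\upharpoonright}\beta)\qquad
\text{for all }n<\omega\text{ and }\varepsilon\le\beta<\kappa .
\end{equation}
The data $\varepsilon$ and
$\langle h_n{\upharpoonright}\varepsilon:n<\omega\rangle$ determine $G$. Indeed,
suppose that $G'$, with functions $h'_n$, gives the same data. We show by
induction on $\beta\ge\varepsilon$ that
$h_n{\upharpoonright}\beta=h'_n{\upharpoonright}\beta$ for all $n$
simultaneously. This holds for $\beta=\varepsilon$ and passes to limits. If it
holds for $\beta$, then \eqref{eq:recursion} gives
$h_n(\beta)=F^*(h_{n+1}{\upharpoonright}\beta)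
=F^*(h'_{n+1}{\upharpoonright}\beta)=h'_n(\beta)$ for all $n$, so it holds for
$\beta+1$. Hence $G=h_0=h'_0=G'$.

There are at least $2^\kappa>\mathfrak c$ functions $G$, while by
Lemma~\ref{lem:kappa} there are at most
$\kappa\cdot|{}^{<\kappa}\mathfrak c|^\omega=\mathfrak c$ possible data. This is
a contradiction.
\end{proof}

\begin{remark}
The content of the lemma lies at limit ordinals. Let $F(s)=s(\alpha)$ if $s$ has
domain $\alpha+1$ and $s(\alpha)\in\{0,1\}$, and $F(s)=0$ otherwise. For any $g$
the function $h(\alpha)=1-g(\alpha+1)$ makes the guess wrong at every successor.
The lemma fails if $\kappa$ is replaced by an infinite $\lambda<\kappa$: list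
the functions $\lambda\to\{0,1\}$ as $g_\xi$ ($\xi<\mathfrak c$) and put
$F(s)=1-g_{s(0)}(\beta)$ for $s$ with domain $\beta\ge1$. If $g=g_{h(0)}$, then
all guesses at $\beta\geq 1$ are wrong.
\end{remark}

\subsection{Separating a large subset}

\begin{lemma}\label{lem:separate}
Let $X$ be a $T_5$ space and $D$ a discrete subspace of size $\kappa$ with
$\chi(x,X)\le\mathfrak c$ for all $x\in D$. Then $D$ contains a separated set of
size $\kappa$.
\end{lemma}

\begin{proof}
Enumerate $D=\{x_\alpha:\alpha<\kappa\}$ without repetition, and list a base of
open neighborhoods of $x_\alpha$ as $\{B(\alpha,\xi):\xi<\mathfrak c\}$, with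
repetitions allowed. Lemma~\ref{lem:guess} holds for functions with values in
any set of size $\mathfrak c$. We use $\mathfrak c\times\{0,1\}$ and write such
a function on $\beta$ as a pair $(f,e)$ with $f\colon\beta\to\mathfrak c$ and
$e\colon\beta\to\{0,1\}$. The coordinate $e$ marks a set of earlier points and
$f$ chooses neighborhoods for them. For $(f,e)$ with domain $\beta<\kappa$ let
\[
F(f,e)=
\begin{cases}
1&\text{if }x_\beta\in
\overline{\bigcup\{B(\alpha,f(\alpha)):\alpha<\beta,\ e(\alpha)=1\}},\\[2pt]
0&\text{otherwise.}
\end{cases}
\]
Take $g$ as in Lemma~\ref{lem:guess} and let $A=\{\alpha<\kappa:g(\alpha)=0\}$.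
As in Example~\ref{ex:separable}, normality of the open subspace $Z$ of
Lemma~\ref{lem:Z} gives disjoint open sets
$O\supset\{x_\alpha:\alpha\in A\}$ and $O'\supset\{x_\alpha:\alpha\notin A\}$.
Choose $f\colon\kappa\to\mathfrak c$ such that the set
$B_\alpha=B(\alpha,f(\alpha))$ is contained in $O$ for all $\alpha\in A$. Let
$e$ be the characteristic function of $A$ and $h=(f,e)$. Then
\[
F(h{\upharpoonright}\beta)=1\iff
x_\beta\in\overline{\textstyle\bigcup_{\alpha\in A\cap\beta}B_\alpha},
\]
and the set $S=\{\beta<\kappa:F(h{\upharpoonright}\beta)=g(\beta)\}$ is
unbounded in $\kappa$, so $|S|=\kappa$.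

If $\beta\notin A$, then $g(\beta)=1$, while $O'$ is a neighborhood of $x_\beta$
disjoint from $\bigcup_{\alpha\in A}B_\alpha\subset O$, so that
$F(h{\upharpoonright}\beta)=0$ and $\beta\notin S$. Hence $S\subset A$, and for
$\beta\in S$ we have $F(h{\upharpoonright}\beta)=g(\beta)=0$. This means that
the open set
\[
U_\beta=B_\beta\setminus\overline{\textstyle\bigcup_{\alpha\in A\cap\beta}B_\alpha}
\]
contains $x_\beta$. For $\alpha<\beta$ in $S$ we have $U_\alpha\subset B_\alpha$
and $U_\beta\cap B_\alpha=\emptyset$ because $\alpha\in A\cap\beta$. So
$\{x_\beta:\beta\in S\}$ is separated.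
\end{proof}

\subsection{Proof of Proposition~\ref{prop:key}}
The remaining obstacle is the hypothesis on the character in
Lemma~\ref{lem:separate}: a bound on the character is what we are ultimately
trying to prove. We remove it by passing to an image of $X$ that remembers only
$H$ and the discreteness of $D$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose that $D=\{x_\alpha:\alpha<\kappa\}\subset H$ is discrete and enumerated
without repetition. Choose a continuous $\varphi\colon X\to[0,1]$ with
$H=\varphi^{-1}(0)$. Since $x_\alpha\notin\overline{D\setminus\{x_\alpha\}}$,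
Urysohn's lemma gives a continuous $\varphi_\alpha\colon X\to[0,1]$ with
$\varphi_\alpha(x_\alpha)=1$ and $\varphi_\alpha=0$ on
$D\setminus\{x_\alpha\}$. Let
$\pi=(\varphi,\langle\varphi_\alpha:\alpha<\kappa\rangle)\colon
X\to[0,1]\times[0,1]^\kappa$ and $X_1=\pi(X)$.

The space $X_1$ is compact, and it is $T_5$ by Lemma~\ref{lem:image}. The cube
has a base of size $\kappa$, so all points of $X_1$ have character at most
$\kappa\le\mathfrak c$. The set $H_1=\pi(H)$ consists of the points of $X_1$
with first coordinate $0$, so it is a closed $G_\delta$ in $X_1$ with complement
$\pi(X\setminus H)$. This complement is dense in $X_1$ because $X\setminus H$ is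
dense in $X$, so $H_1$ is nowhere dense. The coordinate $\varphi_\alpha$ is $1$
at $\pi(x_\alpha)$ and $0$ at $\pi(x_\beta)$ for $\beta\neq\alpha$, so $\pi(D)$
is a discrete subspace of $H_1$ of size $\kappa$. By Lemma~\ref{lem:separate},
$H_1$ has a separated subset of size $\kappa>\omega$. This contradicts
Lemma~\ref{lem:countable}.
\end{proof}

\begin{remark}\label{rem:hyp}
None of the three hypotheses ``nowhere dense'', ``$T_5$'' and ``$G_\delta$''
can be dropped. Let $\mu\ge\kappa$.
\begin{enumerate}
\item In the $T_5$ compactum $A(\mu)$ the whole space is a closed $G_\delta$
with a discrete subspace of size $\mu$.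
\item In $A(\mu)\times[0,1]$ the set $A(\mu)\times\{0\}$ is a nowhere dense
closed $G_\delta$ with a discrete subspace of size $\mu$. So this compactum is
not $T_5$.
\item Let $X$ be the one-point compactification of the topological sum of $\mu$
copies of $\omega+1$, and let $H$ consist of $\infty$ and the limit points of
the copies. Then $H$ is closed and nowhere dense, and $H\setminus\{\infty\}$ is
discrete of size $\mu$. The space $X$ is $T_5$. Subspaces without $\infty$ are
metrizable. If $\infty\in Y\subset X$ and $A,B$ are disjoint closed subsets of
$Y$ with $\infty\notin B$, then $B$ lies in the union $C$ of finitely many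
copies, which is clopen and metrizable; separate $A\cap C$ from $B$ inside
$Y\cap C$ and add $Y\setminus C$ to the side of $A$. The set $H$ is not a
$G_\delta$, since a $G_\delta$ containing $\infty$ contains all but countably
many copies.
\end{enumerate}
\end{remark}

\section{From discrete subspaces to density}\label{sec:density}

A space of large density contains a long sequence in which each point is outside
the closure of the earlier ones. To extract a discrete subspace we must also
keep each point away from the later ones, and this is done by a partition
lemma. Let $[\mathfrak c^+]^2$ be the set of pairs $(\eta,\xi)$ with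
$\eta<\xi<\mathfrak c^+$.

\begin{lemma}\label{lem:partition}
For every $r\colon[\mathfrak c^+]^2\to\{0,1\}$ there is a set
$J\subset\mathfrak c^+$ of order type $\kappa$ such that $r$ is constant on
pairs from $J$.
\end{lemma}

\begin{proof}
Let $M$ be good for $(r,\mathfrak c^+)$. If $0<\xi\in M\cap\mathfrak c^+$, then
by (E1) and (E2) there is a surjection $f\colon\mathfrak c\to\xi$ in $M$, and
$f(\eta)\in M$ for all $\eta\in\mathfrak c\subset M$; so $\xi\subset M$. Thus
$M\cap\mathfrak c^+$ is an initial segment of $\mathfrak c^+$ of size
$\mathfrak c$, that is, an ordinal $\delta<\mathfrak c^+$.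

We choose an increasing sequence $\langle\xi_i:i<\kappa\rangle$ below $\delta$
whose terms imitate $\delta$: $r(\xi_j,\xi_i)=r(\xi_j,\delta)$ for all $j<i$.
Suppose that $\xi_j$ is chosen for $j<i$. By (E3) the sequence
$\langle(\xi_j,r(\xi_j,\delta)):j<i\rangle$ is in $M$, although $\delta$ is not.
By (E1) the set
\[
\{\xi<\mathfrak c^+:\ \xi>\xi_j\text{ and }r(\xi_j,\xi)=r(\xi_j,\delta)
\text{ for all }j<i\}
\]
is in $M$. It contains $\delta$, so by (E2) it has an element
$\xi_i\in M\cap\mathfrak c^+=\delta$.

For some $v\in\{0,1\}$ the set $J=\{\xi_i:r(\xi_i,\delta)=v\}$ has size
$\kappa$, and hence order type $\kappa$. For $\eta<\xi$ in $J$ we have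
$r(\eta,\xi)=r(\eta,\delta)=v$.
\end{proof}

\begin{lemma}\label{lem:density}
A regular space $Y$ with no discrete subspace of size $\kappa$ has
$d(Y)\le\mathfrak c$.
\end{lemma}

\begin{proof}
Suppose that $d(Y)>\mathfrak c$. Recursively choose $y_\xi\in Y$
($\xi<\mathfrak c^+$) with $y_\xi\notin\overline{\{y_\eta:\eta<\xi\}}$, and by
regularity choose a closed neighborhood $N_\xi$ of $y_\xi$ that contains no
$y_\eta$ with $\eta<\xi$. For $\eta<\xi$ let $r(\eta,\xi)=1$ if $y_\xi\in N_\eta$
and $r(\eta,\xi)=0$ otherwise. Take $J$ as in Lemma~\ref{lem:partition}. We show
that the set $D=\{y_\xi:\xi\in J\}$, which has size $\kappa$, is discrete. Fix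
$\eta\in J$.

If the constant value is $0$, then $N_\eta$ contains no $y_\xi$ with $\xi\in J$
and $\xi>\eta$, and none with $\xi<\eta$. So $N_\eta\cap D=\{y_\eta\}$.

If the constant value is $1$, let $\eta^+$ be the successor of $\eta$ in $J$.
The closed set $N_{\eta^+}$ contains $y_{\eta^+}$ and all $y_\xi$ with
$\xi\in J$, $\xi>\eta^+$, and it does not contain $y_\eta$. So
$N_\eta\setminus N_{\eta^+}$ is a neighborhood of $y_\eta$ that meets $D$ only
in $y_\eta$.
\end{proof}

\section{Spaces covered by nowhere dense $G_\delta$ sets}\label{sec:cover}

For a space $X$ let $\mathcal H$ be the family of all nonempty compact nowhere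
dense $G_\delta$ subsets of $X$. In this section
\begin{quote}
$X$ is a locally compact $T_5$ space with $\bigcup\mathcal H=X$, and
$K\subset X$ is a nonempty compact set.
\end{quote}
For Theorems~\ref{thm:main} and~\ref{thm:cover} one takes $X$ compact and $K=X$;
the general form costs nothing more and gives Theorem~\ref{thm:local}. Closures
are taken in $X$. For subsets of $K$ they agree with closures in $K$.

\begin{lemma}\label{lem:pieces}
Every $H\in\mathcal H$ has no discrete subspace of size $\kappa$ and satisfies
$d(H)\le\mathfrak c$.
\end{lemma}

\begin{proof}
Take an open $W\supset H$ with $\overline W$ compact. The space $\overline W$ is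
compact and $T_5$, and $H$ is a closed $G_\delta$ in it. A nonempty relatively
open set $V\cap\overline W$, with $V$ open in $X$, contains the nonempty open
set $V\cap W$ and hence is not contained in $H$. So $H$ is nowhere dense in
$\overline W$. Apply Proposition~\ref{prop:key} and Lemma~\ref{lem:density}.
\end{proof}

Each piece has small density, but a priori $\mathcal H$ may have more than
$\mathfrak c$ members. To reduce the cover we need to know that closures in $K$
are determined by sets of size less than $\kappa$, because those are the sets
that a good model contains. In compact spaces this is controlled by free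
sequences. A free sequence need not meet any given $H\in\mathcal H$, but it
casts a discrete shadow on one that contains a point where its tails accumulate.

\begin{lemma}\label{lem:free}
The set $K$ contains no free sequence of length $\kappa$.
\end{lemma}

\begin{proof}
Let $\langle x_\alpha:\alpha<\kappa\rangle$ be a free sequence in $K$. For
$\beta<\gamma\le\kappa$ let
$T[\beta,\gamma)=\overline{\{x_\alpha:\beta\le\alpha<\gamma\}}$, a compact
subset of $K$. Freeness says that
$T[0,\beta)\cap T[\beta,\kappa)=\emptyset$ for $0<\beta<\kappa$. By compactness
there is $p\in\bigcap_{\beta<\kappa}T[\beta,\kappa)$. Take $H\in\mathcal H$ with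
$p\in H$ and write $H$ as in \eqref{eq:nested}. Each $U_n$ is a neighborhood of
$p$, so it contains $x_\alpha$ for unboundedly many $\alpha<\kappa$. As $\kappa$
is regular and uncountable, there is an increasing sequence
$\langle\gamma_i:i<\kappa\rangle$ of nonzero ordinals below $\kappa$ such that
for all $i$ and $n$ some $\alpha\in[\gamma_i,\gamma_{i+1})$ has
$x_\alpha\in U_n$. For fixed $i$ the compact sets
$T[\gamma_i,\gamma_{i+1})\cap\overline{U_n}$ are nonempty and decrease with $n$,
so there is
\[
z_i\in H\cap T[\gamma_i,\gamma_{i+1}).
\]
For $j<i$ we have $z_j\in T[0,\gamma_i)$, a closed set that misses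
$z_i\in T[\gamma_i,\kappa)$. For $j>i$ we have $z_j\in T[\gamma_{i+1},\kappa)$,
a closed set that misses $z_i\in T[0,\gamma_{i+1})$. Hence
$z_i\notin\overline{\{z_j:j\ne i\}}$ for every $i$, and $\{z_i:i<\kappa\}$ is a
discrete subspace of $H$ of size $\kappa$, contrary to Lemma~\ref{lem:pieces}.
\end{proof}

For $\kappa=\omega_1$ the next lemma is Arhangel'ski\u{\i}'s theorem that a
compact space without free sequences of length $\omega_1$ is countably tight.

\begin{lemma}\label{lem:tight}
For every $Y\subset K$,
$\overline Y=\bigcup\{\overline A:A\subset Y,\ |A|<\kappa\}$.
\end{lemma}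

\begin{proof}
Let $Y^*$ be the right-hand side; then $Y^*\subset\overline Y$. If
$A'\subset Y^*$ and $|A'|<\kappa$, then $\overline{A'}\subset Y^*$: for
$y\in A'$ pick $A_y\subset Y$ with $|A_y|<\kappa$ and $y\in\overline{A_y}$; the
union $A$ of the $A_y$ has size less than $\kappa$ by regularity, and
$\overline{A'}\subset\overline A\subset Y^*$.

Suppose that $p\in\overline Y\setminus Y^*$. We choose points
$x_\alpha\in Y^*$ and closed neighborhoods $W_\alpha$ of $p$ by recursion on
$\alpha<\kappa$. At stage $\alpha$ the closed set
$\overline{\{x_\beta:\beta<\alpha\}}$ lies in $Y^*$ and so misses $p$; let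
$W_\alpha$ be a closed neighborhood of $p$ disjoint from it. We want
$x_\alpha\in Y^*\cap\bigcap_{\beta\le\alpha}W_\beta$. This intersection of
neighborhoods need not be a neighborhood, so we use compactness. For each
nonempty finite $s\subset\alpha+1$ pick $y_s\in Y\cap\bigcap_{\beta\in s}W_\beta$,
and let $A$ be the set of all $y_s$. Then $|A|\le|\alpha|+\omega<\kappa$, so
$\overline A\subset Y^*$. The compact sets $\overline A\cap W_\beta$
($\beta\le\alpha$) have the finite intersection property. Let $x_\alpha$ be a
common point.

For each $\alpha$ the closed set $W_\alpha$ contains $\{x_\beta:\beta\ge\alpha\}$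
and misses $\overline{\{x_\beta:\beta<\alpha\}}$. So
$\langle x_\alpha:\alpha<\kappa\rangle$ is a free sequence in $K$, contrary to
Lemma~\ref{lem:free}.
\end{proof}

\begin{proposition}\label{prop:cover}
The set $K$ is covered by at most $\mathfrak c$ members of $\mathcal H$, and
there is a set $E\subset X$ with $|E|\le\mathfrak c$ and $K\subset\overline E$.
\end{proposition}

\begin{proof}
Let $M$ be good for $(X,\tau,K)$, where $\tau$ is the topology of $X$. Then
$\mathcal H\in M$ by (E1). We show that $K\subset\bigcup(\mathcal H\cap M)$.

\emph{Step 1: every $z\in\overline{K\cap M}$ lies in some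
$H^*\in\mathcal H\cap M$.} The difficulty is that $z$ need not be in $M$, so we
cannot ask $M$ for a member of $\mathcal H$ containing $z$. Instead we find a
set $G\in M$ that contains $z$ and is still small enough to lie in a member of
$\mathcal H$. By Lemma~\ref{lem:tight}, $z\in\overline A$ for some
$A\subset K\cap M$ with $|A|<\kappa$. Take $H\in\mathcal H$ with $z\in H$, write
$H$ as in \eqref{eq:nested}, and put $A_n=A\cap U_n$. Since $U_n$ is an open
neighborhood of $z$, we have $z\in\overline{A_n}$, so
\[
z\in G:=\bigcap_n\overline{A_n}\subset\bigcap_n\overline{U_n}=H .
\]
Each $A_n$ is a subset of $M$ of size less than $\kappa$, so $A_n\in M$, then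
$\langle A_n:n<\omega\rangle\in M$ by (E3), and $G\in M$ by (E1). The family
$\{H'\in\mathcal H:G\subset H'\}$ is in $M$ and contains $H$. By (E2) it has a
member $H^*\in M$, and $z\in G\subset H^*$.

\emph{Step 2: from $\overline{K\cap M}$ to $K$.} Suppose that
$q\in K\setminus\bigcup(\mathcal H\cap M)$. Let $z\in\overline{K\cap M}$ and
take $H^*$ as in Step~1. The set of all sequences of open sets with intersection
$H^*$ is nonempty and in $M$, so one such sequence
$\langle O_n:n<\omega\rangle$ is in $M$, and each $O_n$ is in $M$ by (E1). As
$q\notin H^*$, some $O_n$ omits $q$, and it contains $z$. The compact set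
$\overline{K\cap M}$ is covered by finitely many open sets in $M$ that omit $q$.
Their union $O$ is in $M$. The set $K\setminus O$ is in $M$ and contains $q$, so
by (E2) it has a point in $M$. This is impossible because $K\cap M\subset O$.

Finally, $|\mathcal H\cap M|\le\mathfrak c$. For $H\in\mathcal H\cap M$ take a
dense set $E_H\subset H$ of size at most $\mathfrak c$ by
Lemma~\ref{lem:pieces}, and let $E$ be the union of these sets. Then
$|E|\le\mathfrak c$ and $K\subset\bigcup_H\overline{E_H}\subset\overline E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
We may assume $X\neq\emptyset$. In a compact space closed sets are compact, so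
the hypothesis says that $\bigcup\mathcal H=X$. Take $K=X$. The first three
statements are Lemma~\ref{lem:free} and Proposition~\ref{prop:cover}. If
$2^{\aleph_0}<2^{\aleph_1}$, then $\kappa=\omega_1$, and Lemma~\ref{lem:tight}
says that $X$ is countably tight.
\end{proof}

\begin{remark}
Let $\mu>\mathfrak c$. The $T_5$ compactum $A(\mu)$ has density $\mu$; its
isolated points lie in no nowhere dense set. The compactum $A(\mu)\times[0,1]$,
which is not $T_5$ by Remark~\ref{rem:hyp}, is covered by the nowhere dense
closed $G_\delta$ sets $A(\mu)\times\{t\}$ and has density $\mu$, since the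
open sets $\{\alpha\}\times[0,1]$ ($\alpha<\mu$) are pairwise disjoint. So both
hypotheses of Theorem~\ref{thm:cover} are needed for $d(X)\le\mathfrak c$.
\end{remark}

\section{Homogeneous spaces}\label{sec:homog}

In this section $X$ is a non-discrete locally compact homogeneous $T_5$ space;
a $T_5$ homogeneous compactum is of this kind. The space $X$ has no isolated
points. We fix a nonempty open $W\subset X$ with $\overline W$ compact (for
compact $X$ take $W=X$). As noted in the proof of Lemma~\ref{lem:pieces}, every
nonempty relatively open subset of $\overline W$ meets $W$ in a nonempty open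
subset of $X$. In particular $\overline W$ has no isolated points, so
\begin{equation}\label{eq:lower}
|X|\ge|\overline W|\ge\mathfrak c .
\end{equation}
Homogeneity is used three times, once in each of the three lemmas below.

\subsection{Countable $\pi$-character}
A \emph{local $\pi$-base} at a point $p$ of a space $Y$ is a family of nonempty
open sets such that every neighborhood of $p$ contains a member of the family.
The members need not contain $p$. The least size of such a family is
$\pi\chi(p,Y)$. It can be much smaller than the character: in $A(\mu)$ the
singletons $\{n\}$ ($n<\omega$) form a local $\pi$-base at $\infty$, while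
$\chi(\infty,A(\mu))=\mu$ because each neighborhood omits only finitely many
points. We use \v{S}apirovski\u{\i}'s theorem \cite{sapirovskii} (see also
\cite[\S 3]{juhasz}): \emph{if $Y$ is a nonempty compact space and
$\pi\chi(y,Y)\ge\omega_1$ for all $y\in Y$, then $Y$ maps continuously onto
$[0,1]^{\omega_1}$.}

\begin{lemma}\label{lem:pichar}
Every point of $X$ has a countable local $\pi$-base.
\end{lemma}

\begin{proof}
The compact space $\overline W$ is $T_5$ and the cube $[0,1]^{\omega_1}$ is not
(Example~\ref{ex:cube}), so by Lemma~\ref{lem:image} the space $\overline W$
does not map onto the cube. By \v{S}apirovski\u{\i}'s theorem some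
$x\in\overline W$ has a countable local $\pi$-base $\{P_n:n<\omega\}$ in
$\overline W$. The sets $P_n\cap W$ are nonempty and open in $X$, and a
neighborhood $N$ of $x$ in $X$ satisfies
$N\supset N\cap\overline W\supset P_n\supset P_n\cap W$ for some $n$. So $x$ has
a countable local $\pi$-base in $X$, and by homogeneity so does every point.
\end{proof}

\subsection{Nowhere dense $G_\delta$ sets cover $X$}
A countable local $\pi$-base $\{V_n\}$ at $q$ quickly gives a closed $G_\delta$
that contains $q$ but omits a point of each $V_n$, so that $q$ is not in its
interior. That set may have interior elsewhere. We therefore shrink open sets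
transfinitely until the interior vanishes, and use the $\pi$-base only to see
that this happens at a stage of countable cofinality.

\begin{lemma}\label{lem:exists}
The family $\mathcal H$ of nonempty compact nowhere dense $G_\delta$ subsets of
$X$ covers $X$.
\end{lemma}

\begin{proof}
Homeomorphisms of $X$ map members of $\mathcal H$ to members of $\mathcal H$, so
by homogeneity it suffices to find one member. We define a strictly decreasing
transfinite sequence of nonempty open sets $O_\xi$, starting with $O_0=W$. Given
$O_\xi$, which has at least two points, use regularity to choose a nonempty open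
$O_{\xi+1}$ with $\overline{O_{\xi+1}}\subsetneq O_\xi$. At a limit $\xi$ let
\[
F_\xi=\bigcap_{\eta<\xi}O_\eta=\bigcap_{\eta<\xi}\overline{O_\eta};
\]
the two intersections agree because $\overline{O_{\eta+1}}\subset O_\eta$, and
$F_\xi$ is nonempty and compact because the sets $\overline{O_\eta}$ are
decreasing nonempty closed subsets of $\overline W$. If $F_\xi$ has nonempty
interior, let $O_\xi=\operatorname{int}F_\xi$; otherwise stop. A strictly
decreasing sequence of subsets of $X$ has length less than $|X|^+$, so the
construction stops at a limit ordinal $\lambda$, and $F_\lambda$ is nonempty,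
compact and nowhere dense.

Suppose that $\lambda$ has uncountable cofinality. Take $q\in F_\lambda$ and a
countable local $\pi$-base $\{V_n:n<\omega\}$ at $q$. Since $F_\lambda$ has
empty interior, $V_n\not\subset F_\lambda$, so $V_n\not\subset O_{\xi_n}$ for
some $\xi_n<\lambda$. Then $\xi=\sup_n\xi_n<\lambda$, and the neighborhood
$O_\xi\subset\bigcap_n O_{\xi_n}$ of $q$ contains no $V_n$, a contradiction. So
$\lambda$ has cofinality $\omega$, and $F_\lambda$ is the intersection of
countably many $O_\eta$. Thus $F_\lambda\in\mathcal H$.
\end{proof}

Hence all results of Section~\ref{sec:cover} apply to $X$.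

\subsection{Counting points}
We code a point by the $\omega$-sequence of points of a dense set chosen from
the members of its local $\pi$-base. To tell two codes apart we need one index
$n$ at which the $n$th members for $x$ and for $y$ are disjoint. Homogeneity
provides this, since all the $\pi$-bases can be taken as images of one.

\begin{lemma}\label{lem:count}
If $K\subset X$ is compact, then $|\operatorname{int}K|\le\mathfrak c$.
\end{lemma}

\begin{proof}
Let $K\ne\emptyset$ and take $E$ as in Proposition~\ref{prop:cover}. Every open
set that meets $\operatorname{int}K$ meets $E$, because $K\subset\overline E$.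
Fix $p\in X$ with a countable local $\pi$-base $\{V_n:n<\omega\}$, and for
$x\in\operatorname{int}K$ fix a homeomorphism $h_x$ of $X$ with $h_x(p)=x$.
Choose $e(x,n)\in E\cap h_x(V_n)$ if $h_x(V_n)$ meets $\operatorname{int}K$, and
let $e(x,n)\in E$ be arbitrary otherwise.

Let $x\ne y$ be points of $\operatorname{int}K$, and let $N_x\ni x$ and
$N_y\ni y$ be disjoint open subsets of $\operatorname{int}K$. The set
$h_x^{-1}(N_x)\cap h_y^{-1}(N_y)$ is a neighborhood of $p$, so it contains some
$V_n$. Then $h_x(V_n)\subset N_x$ and $h_y(V_n)\subset N_y$, both inside
$\operatorname{int}K$, so $e(x,n)\in N_x$ and $e(y,n)\in N_y$ are different.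
Thus $x\mapsto\langle e(x,n):n<\omega\rangle$ is an injection of
$\operatorname{int}K$ into ${}^\omega E$, which has size at most
$\mathfrak c^\omega=\mathfrak c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:char}]
Let $X$ be a $T_5$ homogeneous compactum. Lemma~\ref{lem:count} with $K=X$ gives
$|X|\le\mathfrak c$, and \eqref{eq:lower} gives $|X|\ge\mathfrak c$. By
\eqref{eq:size}, $2^{\chi(X)}=\mathfrak c$, which means $\chi(X)<\kappa$ by the
definition of $\kappa$. If $2^{\aleph_0}<2^{\aleph_1}$, then $\kappa=\omega_1$
and $\chi(X)=\omega$.
\end{proof}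

\begin{proof}[Proof of Theorem~\ref{thm:local}]
\emph{Size.} Every point has a compact neighborhood, so by
Lemma~\ref{lem:count} it has an open neighborhood of size at most
$\mathfrak c$. A compact set is covered by finitely many of these
neighborhoods, so it has size at most $\mathfrak c$, and $X$ is covered by at
most $L(X)$ of them, so $|X|\le\mathfrak c\cdot L(X)$. Conversely,
$|X|\ge\mathfrak c$ by \eqref{eq:lower}, and $|X|\ge L(X)$ because choosing one
member of an open cover for each point gives a subcover of size at most $|X|$.

\emph{Character.} If $\chi(X)=\omega$, then $2^{\chi(X)}=\mathfrak c$. Let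
$\chi(X)>\omega$; by homogeneity $\chi(x,X)=\chi(X)$ for all $x$. We apply the
\v{C}ech--Posp\'{\i}\v{s}il theorem to a set $G\in\mathcal H$, a nonempty
compact $G_\delta$, say $G=\bigcap_nU_n$ with $U_n$ open. Let $x\in G$ and
$\lambda=\chi(x,G)$. A local base at $x$ in $G$ consists of traces $V_i\cap G$
($i<\lambda$) of open sets $V_i\ni x$ of $X$, and
$\{x\}=\bigcap_iV_i\cap\bigcap_nU_n$. So $\{x\}$ is the intersection of
$\lambda+\omega$ open sets. Inside each of them choose a compact neighborhood of
$x$. These compact sets intersect in $\{x\}$, so every open set containing $x$
contains the intersection of finitely many of them, and the interiors of the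
finite intersections form a local base at $x$. Hence
$\chi(X)=\chi(x,X)\le\lambda+\omega$, and since $\chi(X)>\omega$ we get
$\chi(x,G)\ge\chi(X)$ for all $x\in G$. Therefore
$2^{\chi(X)}\le|G|\le\mathfrak c$, and $2^{\chi(X)}\ge\mathfrak c$ because
$\chi(X)$ is infinite.

\emph{Sharpness.} For $\mu\ge\mathfrak c$ take the product of the circle group
with a discrete group of size $\mu$. It is a locally compact, non-discrete
topological group, hence homogeneous; it is metrizable, hence $T_5$; and it has
size $\mathfrak c\cdot\mu=\mu$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}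
\emph{Cardinal restrictions on some homogeneous compacta},
\texttt{http://people.math.sc.edu/nyikos/Homog7.pdf}.

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{juhasz}
Juh\'asz, \emph{Cardinal Functions in Topology -- Ten Years Later}.

\bibitem{sapirovskii}
\v{S}apirovski\u{\i}, \emph{Maps onto Tikhonov cubes}, Russian Math. Surveys
\textbf{35} (1980).

\end{thebibliography}
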